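# Character values that miss part of the ring of integers: the exponent of $\mathbb Z_G/\mathbb Z[G]$

## 1. Two theorems on the exponent of $\mathbb Z_G/\mathbb Z[G]$

For a finite group $G$ let $\mathbb Q(G)=\mathbb Q(\chi(g):\chi\in\operatorname{Irr}(G),\,g\in G)$, let $\mathbb Z_G$ be the ring of integers of $\mathbb Q(G)$, and let $\mathbb Z[G]=\mathbb Z[\chi(g):\chi\in\operatorname{Irr}(G),\,g\in G]\subseteq \mathbb Z_G$. For an integer $n$, $n_p$ denotes its $p$-part.

**Theorem A.** Let $k\ge5$ be a prime, $l=2^k-1$, and let $q_0$ be a prime with $q_0\equiv3\pmod 8$ that is a primitive root modulo every prime divisor of $l$. Put $q=q_0^l$ and $S=\mathrm{PSL}_2(q)$, let $\varphi$ be the automorphism of $S$ induced by $a\mapsto a^{q_0}$ on matrix entries (it has order $l$), let $P=(\mathbb F_{2^k},+)$, and let $c$ be a generator of $\mathbb F_{2^k}^\times$. Let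
$$G=(P\times S)\rtimes\langle t\rangle,\qquad t^l=1,\qquad t(u,x)t^{-1}=(cu,\varphi(x)).$$
Then $|G|_2=2^{k+2}$, and $2^{2k-2}$ divides the exponent of $\mathbb Z_G/\mathbb Z[G]$.

Since $2k-2>k+2$ for $k\ge5$, the exponent does not divide $|G|$ for any such $G$. Letting $k\to\infty$: for every real $\kappa<2$ there are infinitely many $G$ for which the $2$-part of the exponent exceeds $|G|_2^{\kappa}$. In particular, no fixed positive integer $C$ makes "the exponent divides $C|G|$" true for all finite groups $G$.

**Theorem B.** Let $G$ be a finite group, write $\mathbb Q(g)=\mathbb Q(\chi(g):\chi\in\operatorname{Irr}(G))$ for $g\in G$, put $K=\mathbb Q(G)$, and let $\mathfrak D_K$ be the different of $K/\mathbb Q$. Let $p$ be a prime, and suppose that $K$ is generated by $\mathbb Q(g_1),\dots,\mathbb Q(g_r)$ together with the fields $\mathbb Q(x)$ for $x\in G$ $p$-regular. Then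
$$\prod_{j}|C_G(g_j)|_p\cdot\mathfrak D_K^{-1}\subseteq\mathbb Z_{(p)}[G]:=\mathbb Z_{(p)}\otimes\mathbb Z[G].$$
Hence the $p$-part of the exponent of $\mathbb Z_G/\mathbb Z[G]$ divides $\prod_j|C_G(g_j)|_p$. In particular, if $\mathbb Q(G)=\mathbb Q(g_1,\dots,g_r)$, then the exponent divides $\prod_j|C_G(g_j)|$. If $\mathbb Q(G)=\mathbb Q(g)$ for a single $g\in G$, then even $|C_G(g)|\,\mathfrak D_K^{-1}\subseteq\mathbb Z[G]$, and the exponent divides $|G|$.

## 2. What the statements say

A character value is a sum of roots of unity, so it is an algebraic integer, and $\mathbb Q(G)$ is an abelian number field inside the cyclotomic field $\mathbb Q_{|G|}$ (we write $\mathbb Q_n$ for the $n$-th cyclotomic field). There are two natural rings in $\mathbb Q(G)$: the full ring of integers $\mathbb Z_G$, and the ring $\mathbb Z[G]$ that the character values generate. (Here $\mathbb Z[G]$ is *not* the group ring.) The $\mathbb Q$-span of $\mathbb Z[G]$ is $\mathbb Q(G)$, so $\mathbb Z[G]$ has finite index in $\mathbb Z_G$, and the quotient is a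 finite abelian group. Its exponent is the least $M\ge1$ with $M\mathbb Z_G\subseteq\mathbb Z[G]$. How large can it be?

The collection "Things left to prove Characters and Blocks of Finite Groups Gabriel's conference 2025" (https://brauersuzuki.github.io/talks/valencia.pdf) contains the following conjecture of Bächle and Sambale: *the exponent of $\mathbb Z_G/\mathbb Z[G]$ divides $|G|$.* Theorem A says that this is false, and false by more than a constant factor. Theorem B says that it is true when a single column of the character table generates the whole field, and it shows what replaces $|G|$ when several columns are needed.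

The groups in Theorem A exist for every prime $k\ge5$. The conditions on $q_0$ ask for the residue $3$ modulo $8$ and for a primitive residue modulo each of the distinct odd primes dividing $l$. By the Chinese remainder theorem they can be imposed by a single residue class coprime to the modulus, and by Dirichlet's theorem that class contains primes. For $k=5$, $l=31$, one may take $q_0=3$: modulo $31$ we have $3^6\equiv16$, $3^{10}\equiv25$ and $3^{15}\equiv-1$, so the order of $3$, which divides $30$, divides none of $6,10,15$, and is $30$. The smallest member of the family is thus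
$$G=(\mathbb F_2^5\times\mathrm{PSL}_2(3^{31}))\rtimes C_{31},\qquad |G|_2=2^7,\qquad 2^8\mid \text{exponent}.$$

The consequences stated after Theorem A are arithmetic. Since $(2k-2)/(k+2)\to2$, we have $2k-2>\kappa(k+2)$ for all large primes $k$, and different $k$ give different groups. If the exponent divided $C|G|$ for all $G$, then $2^{2k-2}$ would divide $C_2\,2^{k+2}$, so $C_2\ge2^{k-4}$ for every prime $k\geq 5$, which is impossible.

## 3. Small groups by hand

**Example 1 (trivial quotient).** If $G$ is abelian of exponent $n$, the values generate $\mathbb Z[\zeta_n]$, which is the ring of integers of $\mathbb Q_n$. If $G$ is a symmetric group, all values are rational integers. In both cases the quotient is $0$.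

**Example 2 (quotient of exponent $2$).** Let $D$ be the dihedral group of order $16$ and $Q=\langle a,b: a^8=b^2=1,\ bab^{-1}=a^3\rangle$ the semidihedral group of order $16$. With $\zeta=\zeta_8=e^{\pi i/4}$, the irrational values of $D$ are $\pm(\zeta+\zeta^{-1})=\pm\sqrt2$ and those of $Q$ are $\pm(\zeta+\zeta^3)=\pm\sqrt{-2}$; the others are rational integers. The irreducible characters of $D\times Q$ are the products, so
$$\mathbb Z[D\times Q]=\mathbb Z[\sqrt2,\sqrt{-2}]=\langle1,\sqrt2,\sqrt{-2},2i\rangle_{\mathbb Z},\qquad \mathbb Z_{D\times Q}=\mathbb Z[\zeta]=\langle1,\zeta,i,\zeta^3\rangle_{\mathbb Z}.$$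
As $\sqrt2=\zeta-\zeta^3$ and $\sqrt{-2}=\zeta+\zeta^3$, the quotient is $\mathbb Z/2\times\mathbb Z/2$, of exponent $2$.

In Example 2 the prime $2$ is ramified. The next example is unramified at $2$ and already contains half of the mechanism of Theorem A.

**Example 3 (a toy with $k=2$).** Let $l=3$, let $c$ generate $\mathbb F_4^\times$, and let
$$\Gamma=(\mathbb F_4\times C_7)\rtimes\langle t\rangle,\quad t^3=1,\quad t(u,x)t^{-1}=(cu,x^2),\quad |\Gamma|=84 .$$
The quotient $\Gamma/\mathbb F_4=C_7\rtimes C_3$ has the character values $1,\omega,\omega^2$ with $\omega=\zeta_3$, and $3,0,\eta,\bar\eta$ with $\eta=\zeta_7+\zeta_7^2+\zeta_7^4$ and $\bar\eta=-1-\eta$. The remaining irreducible characters are induced from $\lambda\otimes\theta$ on $\mathbb F_4\times C_7$ with $\lambda\ne1$ (Section 9 gives the argument for this). They vanish off $\mathbb F_4\times C_7$ and have the values $\sum_{j=0}^2\lambda(c^ju)\,\theta(x)^{2^j}$ there. For $u\ne0$ the elements $u,cu,c^2u$ are the three nonzero elements of $\mathbb F_4$, and $\lambda$ takes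 the value $+1$ on one of them and $-1$ on two. So for $\theta(x)\neq 1$ these values are $2\zeta_7^a-(\text{the orbit sum of }\zeta_7^a)$, and all $a\not\equiv0$ mod $7$ occur. Hence
$$\mathbb Z[\Gamma]=\mathbb Z[\omega,\eta,2\zeta_7^a: 1\le a\le 6],\qquad \mathbb Z_\Gamma=\mathbb Z[\zeta_{21}],$$
and $\mathbb Z[\Gamma]=\mathbb Z[\omega,\eta]+2\mathbb Z_\Gamma$. The exponent divides $2$. It equals $2$: let $\tau$ fix $\omega$ and send $\zeta_7\mapsto\zeta_7^2$. If $\zeta_7=z+2w$ with $z\in\mathbb Z[\omega,\eta]$ and $w\in\mathbb Z_\Gamma$, then $\tau z=z$, so $\zeta_7-\zeta_7^2=2(w-\tau w)$ is divisible by $2$. But the norm of $1-\zeta_7$ is a power of $7$. So the exponent is $2=2^{k-1}$, while $|\Gamma|_2=2^k=4$.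

What causes the loss is that along the Galois orbit $\zeta_7,\zeta_7^2,\zeta_7^4$ the generators move through sign patterns $\pm1$ coming from additive characters of $\mathbb F_{2^k}$.

## 4. Facts used throughout

**Galois action on values.** If $g$ has order dividing $n$ and $\sigma\in\mathrm{Gal}(\mathbb Q_n/\mathbb Q)$ is $\zeta\mapsto\zeta^m$ on $n$-th roots of unity, then $\sigma(\chi(g))=\chi(g^m)$ for every character $\chi$ of a group containing $g$, since $\chi(g)$ is the sum of the eigenvalues of a matrix whose $n$-th power is $1$. Galois groups inside cyclotomic fields are abelian, so $\sigma$ commutes with complex conjugation.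

**Column orthogonality.** $\sum_{\chi\in\operatorname{Irr}(G)}\chi(g)\overline{\chi(h)}$ is $|C_G(g)|$ if $g\sim h$ (conjugate in $G$) and $0$ otherwise. In particular $g\sim h$ if and only if $\chi(g)=\chi(h)$ for all $\chi\in\operatorname{Irr}(G)$.

**Induction.** For a class function $f$ on $U\le G$, $(\mathrm{Ind}_U^Gf)(g)=\frac1{|U|}\sum_{h\in G,\ hgh^{-1}\in U}f(hgh^{-1})$.

**Clifford theory.** If $N\trianglelefteq G$ and $\chi\in\operatorname{Irr}(G)$, the irreducible constituents of $\chi|_N$ form one $G$-orbit. If $\vartheta\in\operatorname{Irr}(N)$ has stabilizer $N$ in $G$, then $\mathrm{Ind}_N^G\vartheta$ is irreducible and is the only irreducible character of $G$ lying over $\vartheta$.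

**$p$-regular elements.** An element is $p$-regular if its order is prime to $p$. Every $g$ is uniquely a product of commuting powers of $g$, one of $p$-power order and one $p$-regular; for $p=2$, an element of order $6$ has parts of orders $2$ and $3$.

**The different.** For a number field $K$, $\mathfrak D_K^{-1}=\{a\in K:\mathrm{Tr}_{K/\mathbb Q}(a\mathbb Z_K)\subseteq\mathbb Z\}\supseteq\mathbb Z_K$, where $\mathbb Z_K$ is the ring of integers. For $K=\mathbb Q(\sqrt2)$ and $a=x+y\sqrt2$ the conditions are $\mathrm{Tr}(a)=2x\in\mathbb Z$ and $\mathrm{Tr}(a\sqrt2)=4y\in\mathbb Z$, so $\mathfrak D_K^{-1}=\frac1{2\sqrt2}\mathbb Z[\sqrt2]$. Relative differents $\mathfrak D_{E/K}$ are defined in the same way with $\mathrm{Tr}_{E/K}$, one has $\mathfrak D_E=\mathfrak D_{E/K}\mathfrak D_K$, and $\mathfrak D_{E/K}$ is trivial at primes unramified in $E/K$.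

**Ramification.** If $n$ is prime to $p$, then $p$ is unramified in $\mathbb Q_n$, whose ring of integers is $\mathbb Z[\zeta_n]$. For a Galois extension $K/\mathbb Q$ and a prime $\mathfrak p$ of $K$, the inertia group $\{\delta:\delta(z)\equiv z \bmod\mathfrak p\text{ for all }z\in\mathbb Z_K\}$ has order the ramification index of $\mathfrak p$.

## 5. Column orthogonality, and the price of a second column

Here is the argument that one would try first in order to prove the conjecture. Let $K=\mathbb Q(G)$, $g\in G$ and $a\in\mathfrak D_K^{-1}$, and consider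
$$\sum_{\chi\in\operatorname{Irr}(G)}\chi(g)\cdot\mathrm{Tr}_{K/\mathbb Q}\big(a\,\overline{\chi(g)}\big).$$
The traces are integers, so this lies in $\mathbb Z[G]$. Expand the trace over $\sigma\in\mathrm{Gal}(K/\mathbb Q)$, where some extension of $\sigma$ to $\mathbb Q_{|G|}$ is $\zeta\mapsto\zeta^m$. The coefficient of $\sigma(a)$ is $\sum_\chi\chi(g)\overline{\chi(g^m)}$. By column orthogonality it is $|C_G(g)|$ if $g^m\sim g$, that is, if $\sigma(\chi(g))=\chi(g)$ for all $\chi$, that is, if $\sigma$ is trivial on $\mathbb Q(g)$. Otherwise it is $0$. Hence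
$$|C_G(g)|\cdot\mathrm{Tr}_{K/\mathbb Q(g)}(a)\in\mathbb Z[G]\qquad(a\in\mathfrak D_K^{-1}).\tag{1}$$

If $K=\mathbb Q(g)$, the trace in (1) is the identity and $|C_G(g)|\,\mathfrak D_K^{-1}\subseteq\mathbb Z[G]$: the conjecture holds. If $\mathbb Q(g)\ne K$, then (1) returns only a trace, which lies in $\mathbb Q(g)$, and nothing is learned about elements outside $\mathbb Q(g)$. This is the exact point where the argument stops. One can pass it by using products $\chi_1(g_1)\chi_2(g_2)\cdots$ so that the surviving $\sigma$ must fix several fields $\mathbb Q(g_j)$ at once, but then each $g_j$ contributes its own factor $|C_G(g_j)|$, and the product need not divide $|G|$. In Example 2, the elements $(a_D,1)$ and $(1,a)$, with $a_D,a$ of order $8$ in $D,Q$, have centralizers of order $8\cdot16=2^7$, with product $2^{14}$, while $|D\times Q|=2^8$. (There the single element $(a_D,a)$ does the work, with centralizer order $2^6$.)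

Theorem B is this argument with one refinement: at a given prime $p$, the $p$-regular elements can be used for free.

## 6. Proof of Theorem B

For a $\mathbb Z$-submodule $X$ of a number field, write $X_{(p)}=\mathbb Z_{(p)}X$. Let $x_1,\dots,x_w$ represent the $p$-regular classes of $G$, let $R_i$ be a Sylow $p$-subgroup of $C_G(x_i)$, and put $E=K\cdot\mathbb Q_{|G|_{p'}}$, where $|G|_{p'}=|G|/|G|_p$. Then $K\subseteq E\subseteq\mathbb Q_{|G|}$.

**Step 1.** *This step enlarges the field without loss at $p$, so that linear characters of the groups $\langle x_i\rangle$ have values in it.* Since $p$ is unramified in $\mathbb Q_{|G|_{p'}}$, the extension $E/K$ is unramified above $p$. So $\mathfrak D_{E/K}$ is trivial at $p$, and $\mathfrak D_{E,(p)}=\mathfrak D_{K,(p)}\mathbb Z_{E,(p)}$. Moreover, $I=\mathrm{Tr}_{E/K}(\mathbb Z_{E,(p)})$ is a nonzero ideal of $\mathbb Z_{K,(p)}$, and $\mathrm{Tr}_{E/K}(I^{-1}\mathbb Z_{E,(p)})=I^{-1}I=\mathbb Z_{K,(p)}$, so $I^{-1}\subseteq\mathfrak D^{-1}_{E/K,(p)}=\mathbb Z_{E,(p)}$, which forces $I=\mathbb Z_{K,(p)}$.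 Choose $w_0\in\mathbb Z_{E,(p)}$ with $\mathrm{Tr}_{E/K}(w_0)=1$. For $a\in\mathfrak D_{K,(p)}^{-1}$ put $b=aw_0$. Then
$$a=\mathrm{Tr}_{E/K}(b),\qquad b\in\mathfrak D_{E,(p)}^{-1}.$$

**Step 2.** *This step writes down an element of $\mathbb Z_{(p)}[G]$.* The groups $\langle x_i\rangle$ and $R_i$ commute and have coprime orders, so they generate $\langle x_i\rangle\times R_i$. For $\lambda\in\operatorname{Irr}(\langle x_i\rangle)$ let $\psi_\lambda=\mathrm{Ind}_{\langle x_i\rangle\times R_i}^G(\lambda\otimes1)$, a character of $G$. Put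
$$\Sigma=\sum_{(\lambda_i),(\chi_j)}\ \prod_{i=1}^w\psi_{\lambda_i}(x_i)\prod_{j=1}^r\chi_j(g_j)\cdot\mathrm{Tr}_{E/\mathbb Q}\Big(b\prod_i\overline{\lambda_i(x_i)}\prod_j\overline{\chi_j(g_j)}\Big),$$
where $\lambda_i$ runs over $\operatorname{Irr}(\langle x_i\rangle)$ and $\chi_j$ over $\operatorname{Irr}(G)$. The values $\lambda_i(x_i)$ lie in $\mathbb Q_{|G|_{p'}}\subseteq E$ and the $\chi_j(g_j)$ in $K$. So the trace is taken of an element of $\mathfrak D_{E,(p)}^{-1}\mathbb Z_E$ and lies in $\mathbb Z_{(p)}$. Each $\psi_{\lambda_i}$ is a sum of irreducible characters, so $\psi_{\lambda_i}(x_i)\in\mathbb Z[G]$. Hence $\Sigma\in\mathbb Z_{(p)}[G]$.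

**Step 3.** *This step expands the trace and evaluates the factors.* For $\sigma\in\mathrm{Gal}(E/\mathbb Q)$ choose $m$ coprime to $|G|$ such that some extension of $\sigma$ to $\mathbb Q_{|G|}$ is $\zeta\mapsto\zeta^m$ on $|G|$-th roots of unity. The sum over tuples factors:
$$\Sigma=\sum_\sigma\sigma(b)\prod_iB_i(\sigma)\prod_jC_j(\sigma),$$
$$B_i(\sigma)=\sum_\lambda\psi_\lambda(x_i)\overline{\lambda(x_i^m)},\qquad C_j(\sigma)=\sum_\chi\chi(g_j)\overline{\chi(g_j^m)}.$$
By column orthogonality, $C_j(\sigma)=|C_G(g_j)|$ if $g_j^m\sim g_j$, and $0$ otherwise.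

For $B_i$: orthogonality in the cyclic group $\langle x_i\rangle$ shows that $\sum_\lambda\overline{\lambda(x_i^m)}(\lambda\otimes1)$ is $o(x_i)$ times the indicator function of $x_i^mR_i$. By the induction formula,
$$B_i(\sigma)=\frac{o(x_i)}{o(x_i)|R_i|}\,\#\{h\in G: hx_ih^{-1}\in x_i^mR_i\}.$$
The element $hx_ih^{-1}$ is $p$-regular. An element $x_i^my$ with $y\in R_i$ has $p$-part $y$, so the only $p$-regular element of $x_i^mR_i$ is $x_i^m$. Hence $B_i(\sigma)=|C_G(x_i):R_i|$ if $x_i^m\sim x_i$, and $0$ otherwise. The nonzero value is prime to $p$: this is why $p$-regular elements are free.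

**Step 4.** *This step identifies the surviving $\sigma$.* For $g\in G$, $g^m\sim g$ holds if and only if $\sigma(\chi(g))=\chi(g^m)=\chi(g)$ for all $\chi$, that is, $\sigma$ is trivial on $\mathbb Q(g)$. So the $\sigma$-term is nonzero only if $\sigma$ is trivial on all $\mathbb Q(x_i)$ and all $\mathbb Q(g_j)$. As $\mathbb Q(x)$ depends only on the class of $x$, the hypothesis says that these fields generate $K$. So $\sigma\in\mathrm{Gal}(E/K)$, and conversely for such $\sigma$ all factors take their nonzero values. Thus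
$$\Sigma=N\,\mathrm{Tr}_{E/K}(b)=Na,\qquad N=\prod_i|C_G(x_i):R_i|\prod_j|C_G(g_j)|.$$
The integer $N/\prod_j|C_G(g_j)|_p$ is prime to $p$, hence a unit of $\mathbb Z_{(p)}$, and $\prod_j|C_G(g_j)|_p\,a\in\mathbb Z_{(p)}[G]$. This is the displayed inclusion of Theorem B.

**Step 5.** *This step draws the consequences.* Since $\mathbb Z_K\subseteq\mathfrak D_K^{-1}$, the integer $\prod_j|C_G(g_j)|_p$ kills $\mathbb Z_{(p)}\otimes(\mathbb Z_G/\mathbb Z[G])$, so the $p$-part of the exponent divides it. If $\mathbb Q(G)=\mathbb Q(g_1,\dots,g_r)$, the hypothesis holds for every prime $p$, so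
$$\prod_j|C_G(g_j)|\,\mathfrak D_K^{-1}\subseteq\bigcap_p\mathbb Z_{(p)}[G]=\mathbb Z[G].$$
The last equality holds because, for $y$ in the intersection, $\{n\in\mathbb Z:ny\in\mathbb Z[G]\}$ is an ideal of $\mathbb Z$ contained in no $(p)$. So the exponent divides $\prod_j|C_G(g_j)|$. For $r=1$ we get $|C_G(g)|\,\mathfrak D_K^{-1}\subseteq\mathbb Z[G]$, and $|C_G(g)|$ divides $|G|$. $\blacksquare$

## 7. The group of Theorem A: orders of elements and the field

Theorem B tells us where to look for a counterexample: the field should need two elements of even order, each with a large $2$-part in its centralizer. The group $G$ of Theorem A keeps $P=\mathbb F_{2^k}$ and the rotation by $c$ from Example 3, and replaces $C_7$ by $S=\mathrm{PSL}_2(q)$. This group has two kinds of tori, and *no element of odd prime power order in one kind commutes with one in the other*: element orders divide $q_0$, $(q-1)/2$ or $(q+1)/2$. This gives two independent Galois directions that no single element of $S$ sees together. For the rest of the notes $G$, $P$,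 $S$, $k$, $l$, $q_0$, $q$, $\varphi$, $c$, $t$ are as in Theorem A, and $N=P\times S$.

**Step 1.** *This step computes $|G|_2$.* As $l$ is odd and $q_0^2\equiv1\pmod8$, $q\equiv q_0\equiv3\pmod8$. So $(q-1)_2=2$, $(q+1)_2=4$, and $|S|=q(q^2-1)/2$ has $2$-part $4$. Hence $|G|_2=2^{k+2}$. Put
$$n_1=\frac{q-1}2,\qquad n_{-1}=\frac{q+1}4 .$$
Both are odd. They are coprime to each other, because $\gcd(q-1,q+1)=2$, and coprime to $q_0$.

**Step 2.** *This step shows $\gcd(l,|S|)=1$, so that the top $C_l$ is a Hall subgroup modulo $P$.* Let $\ell$ be a prime dividing $l$. Then $\ell\ne q_0$, as $q_0$ is a primitive root modulo $\ell$. The order of $2$ modulo $\ell$ divides the prime $k$ and is not $1$, so it is $k$, and $k\mid\ell-1$. If $\ell\mid q^2-1=q_0^{2l}-1$, then the order $\ell-1$ of $q_0$ modulo $\ell$ divides $2l$, so $k\mid2l$, and $k\mid l$ as $k$ is odd. But $l=2^k-1\equiv1\pmod k$, a contradiction. Since $\ell$ is odd and divides neither $q$ nor $q^2-1$, it does not divide $|S|$.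

**Step 3.** *This step finds the element orders in $S$.* Let $x\in S$ be the image of $X\in\mathrm{SL}_2(q)$ with eigenvalues $\alpha,\alpha^{-1}$. If $\alpha=\alpha^{-1}=\pm1$, then $\pm X$ is unipotent and $o(x)\in\{1,q_0\}$. Otherwise $X$ is diagonalizable over $\mathbb F_{q^2}$. Either $\alpha\in\mathbb F_q$, so $\alpha^{(q-1)/2}=\pm1$ and $o(x)\mid n_1$; or $\alpha^q=\alpha^{-1}$, so $\alpha^{(q+1)/2}=\pm1$ and $o(x)\mid2n_{-1}$. So
$$o(x)\ \text{ divides }\ q_0,\ n_1\ \text{ or }\ 2n_{-1}.\tag{2}$$
Elements of order $n_\varepsilon$ exist for $\varepsilon=\pm1$: take $\alpha\in\mathbb F_{q^2}^\times$ of order $n_\varepsilon$ (which divides $q-\varepsilon$). Then $\alpha\ne\alpha^{-1}$ and $\alpha+\alpha^{-1}\in\mathbb F_q$. A matrix in $\mathrm{SL}_2(q)$ with eigenvalues $\alpha^{\pm1}$ has order $n_\varepsilon$, and so has its image in $S$, because $\alpha$ has odd order and $\alpha^n=\pm1$ implies $\alpha^n=1$.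

**Step 4.** *This step locates $K=\mathbb Q(G)$ in a field where $2$ is unramified.* Put $e=q_0\,l\,n_1\,n_{-1}$. It is odd, and its four factors are pairwise coprime by Steps 1 and 2. We claim $\exp(G)\mid2e$. A Sylow $2$-subgroup of $G$ lies in $P\times S$, as $|G:N|=l$ is odd, and it has exponent $2$, since $S$ has no element of order $4$ by (2). Let $g\in G$ have order a power of an odd prime $s$. If $s\mid l$, then $s\nmid|N|$, so $\langle g\rangle\cap N=1$ and $o(g)\mid l$. If $s\nmid l$, then $g\in N$, so $g\in S$, and $o(g)$ divides $q_0n_1n_{-1}$ by (2). This proves the claim. So $K\subseteq\mathbb Q_{2e}=\mathbb Q_e$. As $e$ is odd, $2$ is unramified in $\mathbb Q_e$ and in $K$.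

For $\sigma\in\mathrm{Gal}(\mathbb Q_e/\mathbb Q)$ there is an *odd* $m$ coprime to $e$ with $\sigma(\zeta)=\zeta^m$ for all $\zeta$ in the group $\mu_{2e}=\pm\mu_e$ of $2e$-th roots of unity, and then $\sigma(\chi(g))=\chi(g^m)$ for every character $\chi$ of a subgroup or section of $G$.

**The two directions.** For $\varepsilon=\pm1$ let $\rho_\varepsilon\in\mathrm{Gal}(\mathbb Q_e/\mathbb Q)$ be $\zeta\mapsto\zeta^{q_0}$ on $n_\varepsilon$-th roots of unity and the identity on roots of unity of order dividing $e/n_\varepsilon$. It exists because $n_\varepsilon$ and $e/n_\varepsilon$ are coprime and $q_0$ is prime to $n_\varepsilon$. A corresponding odd exponent $m_\varepsilon$ satisfies $m_\varepsilon\equiv q_0$ mod $2n_\varepsilon$ and $m_\varepsilon\equiv1$ mod $2e/n_\varepsilon$.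

**The room left by Theorem B.** Let $0\ne u\in P$ and $x_\varepsilon\in S$ of order $n_\varepsilon$. An element of $Nt^j$ centralizing $(u,x_\varepsilon)$ satisfies $c^ju=u$, so $l\mid j$, and the centralizer is $P\times C_S(x_\varepsilon)$. Take a lift $X$ of $x_\varepsilon$ of odd order. If $YXY^{-1}=\pm X$, the sign is $+$ because $-X$ has even order. So $C_S(x_\varepsilon)$ is the image of a torus of order $q-\varepsilon$, and has order $n_1$ or $2n_{-1}$. The $2$-parts of the two centralizers are $2^k$ and $2^{k+1}$, with product $2^{2k+1}$, which is larger than $|G|_2=2^{k+2}$. A bound using both elements therefore does not give the conjecture, and we now show that the conjecture in fact fails.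

## 8. The field automorphism against the $q_0$-th power

The action of $t$ on $S$ is through $\varphi$. We need to see it as a Galois action on character values.

**Lemma 1.** Let $g\mid l$, $q_1=q_0^g$, and let $1\ne x\in\mathrm{PSL}_2(q_1)$ have order prime to $q_0$. Then $\varphi(x)$ and $x^{q_0}$ are conjugate in $\mathrm{PSL}_2(q_1)$.

*Proof.* Lift $x$ to $X\in\mathrm{SL}_2(q_1)$ with eigenvalues $\alpha,\alpha^{-1}$. They are distinct, since otherwise $o(x)\in\{1,q_0\}$. The characteristic polynomial of $\varphi(X)$ is obtained by applying $a\mapsto a^{q_0}$ to the coefficients of that of $X$, so $\varphi(X)$ has eigenvalues $\alpha^{\pm q_0}$, as has $X^{q_0}$. These are distinct because $a\mapsto a^{q_0}$ is injective on a field of characteristic $q_0$. Two $2\times2$ matrices with the same characteristic polynomial with distinct roots are conjugate in $\mathrm{GL}_2(q_1)$, both being conjugate to the companion matrix. The centralizer of such a matrix in $\mathrm{GL}_2(q_1)$ is $\mathbb F_{q_1}^\times\times\mathbb F_{q_1}^\times$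 or $\mathbb F_{q_1^2}^\times$. On it $\det$ is the product of the coordinates or the norm to $\mathbb F_{q_1}$, and is onto $\mathbb F_{q_1}^\times$ in both cases. So the conjugating matrix can be multiplied by a centralizing one to have determinant $1$. $\square$

**Lemma 2.** Let $H=S\rtimes\langle t\rangle\cong G/P$. Then $\rho_\varepsilon(\chi(h))=\chi(h)$ for all $\chi\in\operatorname{Irr}(H)$, $h\in H$ and $\varepsilon=\pm1$.

*Proof.* Let $m=m_\varepsilon$. Since $\rho_\varepsilon(\chi(h))=\chi(h^m)$, it suffices to show that $h^m$ is $H$-conjugate to $h$.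

**Step 1.** *This step puts $h$ in a normal form.* Write $h=h_1h_2$ with commuting powers $h_1,h_2$ of $h$ such that every prime divisor of $o(h_1)$ divides $l$, and $o(h_2)$ is prime to $l$. As $o(h)\mid2e$ and $l$ is prime to $2e/l$, $o(h_1)\mid l$. As $|H/S|=l$, $h_2\in S$. Say $h_1\in St^j$. Since $\gcd(l,|S|)=1$, we have $\langle h_1\rangle\cap S=1$, so $\langle h_1\rangle$ and $\langle t^j\rangle$ are both complements of the normal Hall subgroup $S$ in $S\langle t^j\rangle$. By the Schur–Zassenhaus theorem (with cyclic quotient) they are conjugate in $S\langle t^j\rangle$. Since $H/S$ is abelian, the conjugate of $h_1$ lying in $\langle t^j\rangle$ still lies in $St^j$, so it is $t^j$. Replacing $h$ by a conjugate, we may assume $h_1=t^j$, and then $h_2\in C_S(t^j)$.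

**Step 2.** *This step computes $C_S(t^j)$.* If $\pm X\in S$ is fixed by $\varphi^j$, then $\varphi^j(X)=\pm X$. The sign $-$ is impossible: $\varphi^j$ has odd order on matrices, and applying it that many times gives $X=-X$. So the entries of $X$ lie in the fixed field of $a\mapsto a^{q_0^j}$ in $\mathbb F_q$, and $C_S(h_1)=\mathrm{PSL}_2(q_1)$ with $q_1=q_0^{\gcd(j,l)}$.

**Step 3.** *This step compares $h^m$ and $h$, using (2).* If $o(h_2)$ divides $q_0$ or $2n_{-\varepsilon}$, then $o(h)$ divides $lq_0$ or $2ln_{-\varepsilon}$, hence $2e/n_\varepsilon$; so $m\equiv1$ mod $o(h)$ and $h^m=h$. Otherwise $h_2\ne1$ and $o(h_2)\mid2n_\varepsilon$. As $m\equiv1$ mod $l$ and $m\equiv q_0$ mod $2n_\varepsilon$, we have $h^m=h_1h_2^{q_0}$. By Lemma 1 in $\mathrm{PSL}_2(q_1)=C_S(h_1)$, $h_2^{q_0}$ is conjugate to $\varphi(h_2)$ by an element commuting with $h_1$. So $h^m$ is conjugate to $h_1\varphi(h_2)=t\,t^jh_2\,t^{-1}=tht^{-1}$. $\square$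

## 9. Elements of $\mathbb Z[G]$ as functions on $(\mathbb Z/l)^2$

**Step 1.** *This step lists generators of $\mathbb Z[G]$.* Let $\chi\in\operatorname{Irr}(G)$. If $\chi|_P$ contains the trivial character, which is $G$-invariant, then by Clifford theory $P\le\ker\chi$ and $\chi\in\operatorname{Irr}(H)$. Otherwise $\chi$ lies over some $\lambda\otimes\theta$ with $1\ne\lambda\in\operatorname{Irr}(P)$ and $\theta\in\operatorname{Irr}(S)$. Let $\mathrm{tr}$ be the trace from $\mathbb F_{2^k}$ to $\mathbb F_2$, and write $\lambda(v)=(-1)^{\mathrm{tr}(\beta v)}$ with $\beta\ne0$. If $t^j$ fixes $\lambda\otimes\theta$, it fixes $\lambda$, so $\mathrm{tr}(\beta(c^j-1)v)=0$ for all $v$, so $\beta(c^j-1)=0$ and $l\mid j$. Hence the stabilizer of $\lambda\otimes\theta$ is $N$, and $\chi=\mathrm{Ind}_N^G(\lambda\otimes\theta)$. It vanishes off $N$, and on $N$ its values are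
$$y_{\lambda,\theta}(u,x)=\sum_{j\in\mathbb Z/l}\lambda(c^ju)\,\theta(\varphi^j(x)).$$
So $\mathbb Z[G]$ is the ring generated by

1. the values $\chi(h)$ with $\chi\in\operatorname{Irr}(H)$, $h\in H$;
2. the numbers $y_{\lambda,\theta}(u,x)$ with $\lambda\ne1$.

**Step 2.** *This step computes the action of $\rho_1$ and $\rho_{-1}$ on these generators.* Values of type 1 are fixed by $\rho_{\pm1}$, by Lemma 2. Consider $y=y_{\lambda,\theta}(u,x)$, and note that $\lambda$ has values $\pm1$. If $o(x)\mid q_0$, then $y\in\mathbb Q_{q_0}$ is fixed by $\rho_{\pm1}$. Otherwise, by (2), $x\ne1$ has order dividing $2n_\varepsilon$ for some $\varepsilon$. Then $y\in\mathbb Q_{n_\varepsilon}$ is fixed by $\rho_{-\varepsilon}$. By Lemma 1 with $q_1=q$, $\varphi(x)\sim x^{q_0}$ in $S$. By induction $\varphi^j(x)\sim x^{q_0^j}$ for $j\geq 0$, because $\varphi^{j+1}(x)\sim\varphi(x^{q_0^j})=\varphi(x)^{q_0^j}\sim x^{q_0^{j+1}}$. So $\theta(\varphi^j(x))=\theta(x^{q_0^j})=\rho_\varepsilon^j(\theta(x))$. In particular $\rho_\varepsilon^l(\theta(x))=\theta(\varphi^l(x))=\theta(x)$,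 so the index $j$ may be read modulo $l$. Therefore
$$\rho_\varepsilon^s(y)=\sum_{j\in\mathbb Z/l}\lambda(c^ju)\,\rho_\varepsilon^{j+s}(\theta(x))=\sum_{i\in\mathbb Z/l}\lambda(c^{i-s}u)\,\rho_\varepsilon^i(\theta(x)).\tag{3}$$
The Galois action has been moved from $\theta(x)$ to the sign $\lambda$. For $s=l$, (3) shows that $\rho_1^l$ and $\rho_{-1}^l$ fix all generators, so they are trivial on $K$. For $z\in K$ we get a well-defined function
$$F_z:(\mathbb Z/l)^2\to\mathbb Q_e,\qquad F_z(s,s')=\rho_1^s\rho_{-1}^{s'}(z),$$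
and $z\mapsto F_z$ is a ring homomorphism.

**Step 3.** *This step fixes a $2$-adic coefficient ring and confines $F_z$ for $z\in\mathbb Z[G]$.* Let $\mathfrak P$ be a prime of $\mathbb Q_e$ above $2$ and $O$ the localization of $\mathbb Z[\zeta_e]$ at $\mathfrak P$. Since $2$ is unramified, $2$ is a uniformizer of $O$; let $v$ be the valuation with $v(2)=1$. For $b\in\mathbb F_{2^k}$ put
$$f_b:\mathbb Z/l\to O,\qquad f_b(s)=(-1)^{\mathrm{tr}(bc^{-s})},$$
and let $A$ be the $O$-span of the $f_b$. It contains the constants ($b=0$), and since $f_bf_{b'}=f_{b+b'}$, it is a *ring*. In (3), $\lambda(c^{i-s}u)=f_b(s)$ with $b=\beta c^iu$, and $\rho_\varepsilon^i(\theta(x))\in O$. So for each generator $z$ of $\mathbb Z[G]$ the function $F_z(s,s')$ is constant with value in $O$, or lies in $A$ as a function of $s$ alone ($\varepsilon=1$), or lies in $A$ as a function of $s'$ alone ($\varepsilon=-1$). The $O$-span of the functions $f_b(s)f_{b'}(s')$ is again a ring. Hence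
$$\text{for every } z\in\mathbb Z[G],\ F_z\text{ is an }O\text{-linear combination of functions } f_b(s)f_{b'}(s').\tag{4}$$
It is essential here that $A$ is closed under multiplication, because $\mathbb Z[G]$ consists of all polynomial expressions in character values and not only of their sums.

## 10. A Gauss sum of valuation $k-1$

We now want a linear functional that is highly divisible by $2$ on the functions in (4). Since $l\mid e$, the group $\mu_l$ of $l$-th roots of unity lies in $O$, and it maps injectively into the residue field $\mathbb F=O/2O$, since $X^l-1$ is separable in characteristic $2$. So $\mathbb F$ contains all $l$-th roots of unity, and we can fix an embedding $\iota:\mathbb F_{2^k}\to\mathbb F$. For $b\in\mathbb F_{2^k}^\times$ let $T(b)\in\mu_l$ be the unique element with $T(b)\bmod2=\iota(b)$. By uniqueness, $T$ is multiplicative: $T:\mathbb F_{2^k}^\times\to\mu_l$ is an isomorphism of groups. (For $k=2$ it sends $c$ to a primitive cube root of unity $\omega$.)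

**Lemma 3.** For $W(f):=\sum_{s\in\mathbb Z/l}T(c^{-s})f(s)$ we have $W(A)\subseteq2^{k-1}O$.

*Proof.* Since $W$ is $O$-linear, we compute $W(f_b)$. As $s$ runs over $\mathbb Z/l$, $x=c^{-s}$ runs over $\mathbb F_{2^k}^\times$, so $W(f_b)=\sum_{x\ne0}T(x)(-1)^{\mathrm{tr}(bx)}$. For $b=0$ this is $\sum_xT(x)=0$, as $T$ is a nontrivial character. Let $b\ne0$, and put
$$\gamma=W(f_b)=\sum_{x\ne0}T(x)(-1)^{\mathrm{tr}(bx)},\qquad\gamma'=\sum_{x\ne0}T(x)^{-1}(-1)^{\mathrm{tr}(bx)}.$$

**Step 1.** *This step shows $\gamma\gamma'=2^k$, so that it is enough to find $v(\gamma')$.* Write the variable of $\gamma$ as $x=yz$, where $y$ is the variable of $\gamma'$: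
$$\gamma\gamma'=\sum_{z\ne0}T(z)\sum_{y\ne0}(-1)^{\mathrm{tr}(by(z+1))}=(2^k-1)-\sum_{z\ne0,1}T(z)=(2^k-1)+1=2^k .$$
Indeed, the inner sum is $2^k-1$ for $z=1$ and $-1$ for $z\ne1$, and $\sum_{z\ne0}T(z)=0$.

**Step 2.** *This step shows $v(\gamma')=1$.* Let $a(x)\in\{0,1\}$ represent $\mathrm{tr}(bx)$. Then $(-1)^{a(x)}=1-2a(x)$ and $\sum_xT(x)^{-1}=0$, so $\gamma'=-2\sum_xT(x)^{-1}a(x)$. Modulo $2O$,
$$a(x)\equiv\sum_{i=0}^{k-1}T(bx)^{2^i},$$
because both sides reduce to $\iota(\mathrm{tr}(bx))=\sum_i\iota(bx)^{2^i}$. Hence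
$$\sum_{x\neq 0}T(x)^{-1}a(x)\equiv\sum_{i=0}^{k-1}T(b)^{2^i}\sum_{x\ne0}T(x)^{2^i-1}=l\,T(b)\pmod{2O}.$$
Here the sum of $T^{2^i-1}$ is $l$ if $l\mid2^i-1$ and $0$ otherwise, and for $0\le i<k$ we have $2^i-1<l$, so only $i=0$ contributes. As $l$ is odd, $l\,T(b)$ is a unit of $O$, so $v(\gamma')=1$ and $v(\gamma)=k-1$. $\square$

**Check for $k=2$.** In $\mathbb F_4$, $\mathrm{tr}(1)=0$ and $\mathrm{tr}(c)=\mathrm{tr}(c^2)=1$, so $f_1=(1,-1,-1)$ on $s=0,1,2$. This is the sign pattern of Example 3. With $T(c)=\omega$, $W(f_1)=1-\omega^2-\omega=2=2^{k-1}$.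

**One direction is not enough.** Suppose we use $\rho_1$ only, with $W_1(z)=\sum_sT(c^{-s})\rho_1^s(z)$. For $z\in\mathbb Z[G]$ the function $F_z(s,0)$ lies in $A$ by (4), since $f_{b'}(0)=\pm1$; so $W_1(\mathbb Z[G])\subseteq2^{k-1}O$. The argument of Lemma 4 below, restricted to $s'=0$, gives $z\in\mathbb Z_G$ with $W_1(z)$ a unit. The outcome is that $2^{k-1}$ divides the exponent, and this is compatible with $|G|_2=2^{k+2}$. The remedy is to use both directions at once: the loss then doubles to $2^{2k-2}$, while the factor $2^k$ from $P$ is paid only once in $|G|_2$. The factor $2^2$ in $|S|$ is made up as soon as $2k-2>k+2$.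

## 11. Two directions: the double functional and the end of the proof of Theorem A

For $z\in K$ define
$$W_2(z)=\sum_{s,s'\in\mathbb Z/l}T(c^{-s})\,T(c^{-s'})\,\rho_1^s\rho_{-1}^{s'}(z).$$
This is a functional of $F_z$, and on $f_b(s)f_{b'}(s')$ it takes the value $W(f_b)W(f_{b'})$. So (4) and Lemma 3 give
$$W_2(z)\in2^{2k-2}O\qquad\text{for all }z\in\mathbb Z[G].\tag{5}$$
It remains to see that no such divisibility holds on all of $\mathbb Z_G$.

**Lemma 4.** There is $z\in\mathbb Z_G$ with $W_2(z)\in O^\times$.

*Proof.*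

**Step 1.** *This step shows that the $l^2$ automorphisms $\rho_1^s\rho_{-1}^{s'}|_K$ are distinct, that is, that $\sigma=\rho_1^s\rho_{-1}^{s'}$ is trivial on $K$ only if $s\equiv s'\equiv0\pmod l$.* Suppose $\sigma|_K=1$ and the exponent $r$ of some $\rho_\varepsilon$ in $\sigma$ is not divisible by $l$. Since $\rho_{\pm1}^l|_K=1$, we may take $0<r<l$ and the other exponent nonnegative. Choose $x\in S$ of order $n_\varepsilon$ and $0\ne u\in P$. The exponent of $\sigma$ on $\mu_{2e}$ is odd and congruent to $q_0^r$ modulo $2n_\varepsilon=o((u,x))$, so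
$$\chi(u,x)=\sigma(\chi(u,x))=\chi(u,x^{q_0^r})\qquad\text{for all }\chi\in\operatorname{Irr}(G).$$
Hence $(u,x)$ and $(u,x^{q_0^r})$ are $G$-conjugate, say by an element of $Nt^j$. Comparing $P$-components, $c^ju=u$, so $l\mid j$, and $x$, $x^{q_0^r}$ are conjugate in $S$. (The component $u$ has ruled out the conjugations by powers of $t$.)

Let $X$ be a lift of $x$ of odd order $n_\varepsilon$; such a lift exists because, $n_\varepsilon$ being odd, one of $\pm X$ has this order. Its eigenvalues are $\alpha^{\pm1}$, and they are distinct because $o(x)\notin\{1,q_0\}$, so $X$ is diagonalizable over $\mathbb F_{q^2}$ and $\alpha$ has order $n_\varepsilon$. Since $X^{q_0^r}$ is conjugate to $X$ or $-X$, $\alpha^{q_0^r}=\pm\alpha^{\pm1}$, and the first sign is $+$ because $\alpha$ has odd order. So $n_\varepsilon\mid q_0^{r}\mp1$, and $n_\varepsilon\mid q_0^{2r}-1$. Also $n_\varepsilon\mid q^2-1=q_0^{2l}-1$. Since $\gcd(q_0^{2r}-1,q_0^{2l}-1)=q_0^{2d}-1$ with $d=\gcd(r,l)$,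
$$n_\varepsilon\mid q_0^{2d}-1 .$$
Now $d$ is a proper divisor of the odd number $l\ge31$, so $d\le l/3$ and $2d\le2l/3\le l-2$. But
$$n_\varepsilon\ge\frac{q_0^l-1}4\ge\frac{9q_0^{l-2}-1}4>q_0^{l-2}>q_0^{2d}-1>0,$$
a contradiction.

**Step 2.** *This step passes to residues modulo $\mathfrak P$.* We claim that the $l^2$ ring homomorphisms $\mathbb Z_G\to\mathbb F$, $z\mapsto\rho_1^s\rho_{-1}^{s'}(z)\bmod\mathfrak P$, are pairwise distinct. Suppose those of $\sigma_1$ and $\sigma_2$ coincide. Replacing $z$ by $\sigma_2^{-1}(z)$, we find that $\delta=\sigma_1\sigma_2^{-1}|_K$ satisfies $\delta(z)\equiv z$ mod $\mathfrak P$ for all $z\in\mathbb Z_G$. So $\delta$ lies in the inertia group of $\mathfrak P\cap\mathbb Z_G$, which is trivial because $2$ is unramified in $K$. Hence $\delta=1$, and by Step 1 the two index pairs agree.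

**Step 3.** *This step produces $z$.* By Dedekind's theorem, distinct ring homomorphisms $h_1,\dots,h_n$ from $\mathbb Z_G$ to a field $\mathbb F$ are linearly independent over $\mathbb F$. Recall the proof: take a nontrivial relation $\sum a_ih_i=0$ with the fewest nonzero coefficients. It has at least two, as $h_i(1)=1$; say $a_1,a_2\ne0$, and choose $y$ with $h_1(y)\ne h_2(y)$. Evaluating at $yz$ and subtracting $h_1(y)$ times the relation at $z$ gives $\sum_{i\ge2}a_i(h_i(y)-h_1(y))h_i=0$, a shorter relation that is still nontrivial, a contradiction. Apply this to the homomorphisms of Step 2. The coefficients $T(c^{-s})T(c^{-s'})$ are roots of unity, so nonzero modulo $\mathfrak P$. Hence $W_2(z)\not\equiv0$ mod $\mathfrak P$ for some $z\in\mathbb Z_G$. As $W_2(z)\in O$, it is a unit of $O$. $\square$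

**End of the proof of Theorem A.** Let $M\ge1$ be an integer with $M\mathbb Z_G\subseteq\mathbb Z[G]$, and take $z$ from Lemma 4. Since $W_2$ is additive, (5) gives
$$M\,W_2(z)=W_2(Mz)\in2^{2k-2}O .$$
As $W_2(z)$ is a unit, $v(M)\ge2k-2$. On $\mathbb Q$ the valuation $v$ is the usual $2$-adic one, so $2^{2k-2}\mid M$. Taking for $M$ the exponent of $\mathbb Z_G/\mathbb Z[G]$, we see that $2^{2k-2}$ divides it, while $|G|_2=2^{k+2}$ by Step 1 of Section 7. For $k\ge5$ this contradicts the conjecture, and the remaining assertions stated after Theorem A were deduced in Section 2. For $k=5$ and $q_0=3$: $2^8$ divides the exponent, and $2^8\nmid|G|$. $\blacksquare$
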